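
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}

\title{Triviality of the Martin boundary is not inherited\\ by the adjoint of a diffusion generator}


\begin{abstract}
For every $d\ge2$ we construct a smooth vector field $b$ on $\mathbb R^d$ such that $L=\Delta+b\cdot\nabla$ generates a non-explosive transient diffusion, every positive $L$-harmonic function is constant, and yet the formal adjoint $\widetilde L$ has infinitely many linearly independent positive solutions. Thus the Martin boundary of $L$ is trivial and that of $\widetilde L$ is infinite. A second example has the two roles interchanged. This disproves, in both directions, a conjecture relating the Martin boundaries of $L$ and $\widetilde L$. The mechanism is simple: paths going out to infinity have to pass through a narrow core, where they are mixed, while paths coming in from infinity descend through a half-space of directions without being mixed.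
\end{abstract}

\section{The question and the answer}

\subsection*{Two boundaries of one Green function}

Let $d\ge2$, and let
\[
L=\sum_{i,j=1}^d a_{ij}(x)\,\partial_{ij}+\sum_{i=1}^d b_i(x)\,\partial_i
\]
be an elliptic operator on $\mathbb R^d$ with smooth coefficients that generates a transient diffusion $X(t)$. Its Green function $G(x,y)$ is the density at $y$ of the expected time that $X$, started at $x$, spends near $y$. Write $\widetilde L$ for the formal adjoint of $L$; in general it has a zeroth-order term. As a function of $x$, $G$ solves $LG(\cdot,y)=0$ away from $y$. As a function of $y$ it solves $\widetilde LG(x,\cdot)=0$ away from $x$, so the transpose of $G$ is a Green function for $\widetilde L$. Hence there are two Martin boundaries at infinity. The limits of $G(x,y_n)/G(0,y_n)$ as $|y_n|\to\infty$ make up the Martin boundary of $L$; they are positive solutions of $Lu=0$ and record the ways in which $X$ can go out to infinity. The limits of $G(x_n,y)/G(x_n,0)$ as $|x_n|\to\infty$ make up the Martin boundary of $\widetilde L$; they are positive solutions of $\widetilde Lv=0$, that is, densities of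 infinitesimally invariant measures, and record the ways in which $X$ can come in from infinity.

The Martin boundary of an operator is called \emph{trivial} if it is a single point, which means that all positive solutions of the homogeneous equation on $\mathbb R^d$ are proportional. For $L$ this says that every positive $L$-harmonic function is constant.

The second boundary can be seen through hitting distributions. Let $D$ be an \emph{exterior domain}: a connected open set with smooth boundary whose complement is compact with non-empty interior. Let $\tau_D$ be the hitting time of $\partial D$, and let $h$ be the smallest positive solution of $Lh=0$ in $D$, $h=1$ on $\partial D$; thus $h(x)=P_x(\tau_D<\infty)$. The process $X^h$, which is $X$ conditioned to hit $\partial D$, is a diffusion with generator $L^hf=h^{-1}L(hf)$, and its harmonic measure is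
\[
\mu^h_x(dy)=P^h_x\big(X^h(\tau_D)\in dy\big)=\frac{P_x\big(X(\tau_D)\in dy,\ \tau_D<\infty\big)}{h(x)} .
\]
Consider sequences $x_n\in D$ with $|x_n|\to\infty$ for which $\mu^h_{x_n}$ converges weakly, and call two of them equivalent if the limits agree. The set of equivalence classes is the \emph{harmonic measure boundary at infinity} for $L^h$. It does not depend on $D$, and it is called trivial if it has one element. Theorem~1 of \cite{MB} states that \emph{the harmonic measure boundary at infinity for $L^h$ coincides with the Martin boundary of $\widetilde L$}. The following conjecture is stated in \cite{MB}.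

\begin{conjecture}
The Martin boundary of $L$ is trivial if and only if the Martin boundary of $\widetilde L$ is trivial; equivalently, the Martin boundary of $L$ is trivial if and only if the harmonic measure boundary at infinity for $L^h$ is trivial.
\end{conjecture}

\subsection*{Why one might guess yes, and why the answer is no}

For reversible diffusions the statement is true, for a simple reason.

\begin{proposition}\label{prop:rev}
Suppose that $L=w^{-1}\nabla\cdot(wA\nabla\,\cdot\,)$ with $w>0$ smooth and $A$ smooth, symmetric and positive definite. Then $\widetilde L(wf)=wLf$. Hence $f\mapsto wf$ is a bijection from the positive solutions of $L$ onto those of $\widetilde L$, and one Martin boundary is trivial if and only if the other is.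
\end{proposition}

\begin{proof}
For test functions $f,g$, two integrations by parts give
$\int g\,Lf\,dx=\int (g/w)\,\nabla\cdot(wA\nabla f)\,dx=\int f\,\nabla\cdot\big(wA\nabla(g/w)\big)\,dx$. So $\widetilde Lg=\nabla\cdot(wA\nabla(g/w))$; put $g=wf$. The map $f\mapsto wf$ preserves positivity and proportionality.
\end{proof}

This covers $L=\Delta+\nabla\phi\cdot\nabla$ (take $w=e^{\phi}$, $A=I$). Without reversibility, however, the routes out to infinity and the routes in from infinity can be different parts of space, and then the numbers of the two kinds of routes need not be related.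

\begin{theorem}\label{thm:A}
For every $d\ge2$ there is a $C^\infty$ vector field $b$ on $\mathbb R^d$ such that $L=\Delta+b\cdot\nabla$ generates a non-explosive transient diffusion and
\begin{enumerate}
\item[(1)] every positive $L$-harmonic function on $\mathbb R^d$ is constant, i.e.\ the Martin boundary of $L$ is trivial;
\item[(2)] for every $J$ there are $J$ linearly independent positive solutions of $\widetilde Lv=0$ on $\mathbb R^d$. So the Martin boundary of $\widetilde L$ is infinite, and the harmonic measure boundary at infinity for $L^h$ is not trivial.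
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
For every $d\ge2$ there is an elliptic operator $\widehat L$ on $\mathbb R^d$ with $C^\infty$ coefficients and without zeroth-order term that generates a non-explosive transient diffusion, such that the Martin boundary of its adjoint is trivial while $\widehat L$ has infinitely many linearly independent positive harmonic functions.
\end{theorem}

So the conjecture is false in every dimension $d\ge2$, and both implications fail. By Proposition~\ref{prop:rev}, the field $b$ in Theorem~\ref{thm:A} cannot be a gradient.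

Section~\ref{sec:toy} shows the mechanism in a Markov chain where everything is explicit. Section~\ref{sec:constr} builds $L$, Section~\ref{sec:trans} proves transience, and Sections~\ref{sec:liouville} and~\ref{sec:adjoint} prove the two parts of Theorem~\ref{thm:A}. Theorem~\ref{thm:B} follows in Section~\ref{sec:B} by a change of weight.

\section{The mechanism in a Markov chain}\label{sec:toy}

Take states $c_n$ (the core) and $p_n,q_n$ (two lanes), $n\ge0$, and numbers $\varepsilon_n\in(0,\frac12)$ with $\sum\varepsilon_n<\infty$. From $c_n$ the chain moves to $c_{n+1}$ with probability $1-2\varepsilon_n$, and to each of $p_n$ and $q_n$ with probability $\varepsilon_n$. In a lane it moves surely downward: $p_n\to p_{n-1}$ and $q_n\to q_{n-1}$ for $n\ge1$, and $p_0\to c_0$, $q_0\to c_0$. Put $\pi_n=\prod_{k<n}(1-2\varepsilon_k)$ and $\pi_\infty=\lim\pi_n>0$. The chain is irreducible. Started at $c_0$, it stays in the core forever, and so never returns to $c_0$, with probability $\pi_\infty>0$. Hence it is transient.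

\emph{Harmonic functions.} Let $u$ be harmonic, i.e.\ equal at each state to its mean after one step. Along the lanes, $u(p_n)=u(q_n)=u(c_0)$ for all $n$. In the core, $u(c_n)=(1-2\varepsilon_n)u(c_{n+1})+2\varepsilon_nu(c_0)$, and by induction $u(c_n)=u(c_0)$ for all $n$. So $u$ is constant.

\emph{Invariant measures.} These are the nonnegative solutions $v$ of the adjoint equation. It reads
\[
v(c_{n+1})=(1-2\varepsilon_n)v(c_n),\qquad v(c_0)=v(p_0)+v(q_0),\qquad v(p_n)=v(p_{n+1})+\varepsilon_nv(c_n),
\]
and the last equation also holds with $q$ in place of $p$. If $v(c_0)=0$, then $v=0$. Otherwise normalize $v(c_0)=1$, so $v(c_n)=\pi_n$, and let $v(p_0)=\alpha$. Since $2\varepsilon_k\pi_k=\pi_k-\pi_{k+1}$,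
\[
v(p_n)=\alpha-\tfrac12(1-\pi_n),\qquad v(q_n)=(1-\alpha)-\tfrac12(1-\pi_n).
\]
These are nonnegative for all $n$ exactly when $|\alpha-\frac12|\le\frac12\pi_\infty$. So there is a two-dimensional cone of solutions. The reason is visible: the limits of $v(p_n)$ and $v(q_n)$ are the fluxes coming in from infinity along the two lanes. Their sum $\pi_\infty$ balances the flux going out through the core, but how it is divided between the lanes is free. Likewise, from $p_n$ the set $\{c_0,p_0,q_0\}$ is entered at $p_0$, and from $q_n$ at $q_0$, so the hitting distributions remember the lane.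

\medskip
In $\mathbb R^d$ the core will be a cone around an axis and the lanes will be directions in a half-space. An elliptic diffusion cannot be confined, and three things need care.
\begin{enumerate}
\item[(i)] Outgoing paths cross each sphere at many points of the core, and some cross it outside the core. One must show that a positive harmonic function hardly notices this.
\item[(ii)] A positive harmonic function may grow, so these errors have to be small compared with its size further out.
\item[(iii)] In the lanes there is sideways diffusion, and the descent has to be fast enough to beat it.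
\end{enumerate}
For (i) and (ii) we insert, on a sequence of shells, drifts of very large strength $N_n$, chosen one after the other. For (iii) we work in the variable $s=\log|x|$, with time changed so that the angular part is a Brownian motion on the sphere, run at constant speed. In this clock the inward speed will be at least $s^2$, so that the total time of descent is bounded.

\section{The construction}\label{sec:constr}

\subsection*{Coordinates and coefficients}

Write $x=e^s\omega$ with $s=\log|x|$, $\omega\in S^{d-1}$; the origin is $s=-\infty$. Let $\nabla_S$, $\Delta_S$ and $\mathrm{Hess}_S$ refer to the round sphere with metric $g$. Then $\Delta=e^{-2s}(\partial_{ss}+(d-2)\partial_s+\Delta_S)$. Fix $e\in S^{d-1}$ and let $z(\omega)=1-\omega\cdot e\in[0,2]$. Then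
\begin{equation}\label{eq:z}
|\nabla_Sz|^2=z(2-z)\le1,\qquad \mathrm{Hess}_S\,z=(1-z)g,\qquad \Delta_Sz=(d-1)(1-z).
\end{equation}

Choose smooth functions $\kappa,\lambda:[0,2]\to[0,1]$ with
\[
\kappa=0\ \text{ for } z\le\tfrac14,\quad \kappa=1\ \text{ for } z\ge\tfrac38;\qquad
\lambda=1\ \text{ for } z\le\tfrac12,\quad \lambda=0\ \text{ for } z\ge1,
\]
and $\chi\in C_c^\infty((0,\frac12))$ with $0\le\chi\le1$ and $\chi=1$ on $[\frac1{16},\frac38]$. Let $a,N:\mathbb R\to[0,\infty)$ be smooth, equal to $0$ for $s\le1$, with
\[
a(s)=32\,d\,s,\qquad N(s)=ds^2+\sum_{n\ge64}N_n\,\chi(s-n)\qquad(s\ge2),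
\]
where $N$ on $[1,2]$ does not depend on the $N_n$. The constants $N_n\ge0$ will be chosen inductively in Section~\ref{sec:liouville}. Everything else is fixed once and for all for each $d$, and we do not record dependence on these choices. Define
\begin{equation}\label{eq:L}
\mathcal L=\partial_{ss}+B\,\partial_s+\Delta_S-N(s)\lambda(z)\langle\nabla_Sz,\nabla_S\,\cdot\,\rangle,\qquad B=(d-2)+a(s)(1-\kappa(z))-N(s)\kappa(z),
\end{equation}
and $L=e^{-2s}\mathcal L$. Then $L=\Delta+b\cdot\nabla$ with $b\in C^\infty$ and $b=0$ for $s\le1$. Away from the origin the operators $L$ and $\mathcal L$ have the same harmonic functions and the same supersolutions. Let $X$ be the $L$-diffusion.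

The pieces have the following tasks (see Figure~\ref{fig:shell}).
\begin{itemize}
\item For $z\le\frac14$ the radial drift points outward with strength $d-2+a(s)$; this is the core. For $z\ge\frac38$ it is, apart from the term $d-2$, inward with strength $N(s)$.
\item For $z\le\frac12$ the angular drift $-N(s)\nabla_Sz$ pushes toward the axis $z=0$. Since $\lambda=1$ wherever $\kappa<1$, some drift of order $N(s)$ opposes escape along the sphere or outward, everywhere except near the axis.
\item For $z\ge1$ there is no angular drift; these are the lanes.
\item The bump $N_n\chi(s-n)$ lives in $n<s<n+\frac12$. So on $n+\frac12<s<n+1$ the coefficients are the same whatever the $N_k$ are. This gives a Harnack constant there that can be fixed \emph{before} $N_n$ is chosen.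
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\scriptsize]
\fill[gray!25] (0,-2) rectangle (0.5,5.5);
\draw (0,-2)--(0,5.5);
\draw (8,-2)--(8,5.5);
\draw[dashed] (1,-2)--(1,5.5);
\draw[dashed] (1.5,-2)--(1.5,5.5);
\draw[dashed] (2,-2)--(2,5.5);
\draw[dashed] (4,-2)--(4,5.5);
\draw (0,-1.75)--(8,-1.75) node[right]{$\ell_0=n-1/4$};
\draw (0,0)--(8,0) node[right]{$n$};
\draw (0,0.4375)--(8,0.4375) node[right]{$\ell_1=n+1/16$};
\draw (0,0.875)--(8,0.875) node[right]{$\ell_2=n+1/8$};
\draw (0,1.75)--(8,1.75) node[right]{$s^*=n+1/4$};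
\draw[densely dotted] (0,3.5)--(8,3.5) node[right]{$n+1/2$};
\draw (0,5.25)--(8,5.25) node[right]{$T:\ s=n+3/4$};
\draw[line width=2pt] (0,1.75)--(0.5,1.75);
\node at (0.25,2.05) {$Q$};
\draw[->] (0.25,2.6)--(0.25,3.3);
\draw[->] (0.25,4.1)--(0.25,4.8);
\draw[->] (0.25,-1.3)--(0.25,-0.6);
\draw[->,thick] (1.9,2.5)--(0.7,2.5);
\draw[->,thick] (1.9,1.3)--(0.7,1.3);
\draw[->] (1.9,-0.9)--(1.1,-0.9);
\draw[->,thick] (3,2.55)--(3,1.9);
\draw[->,thick] (6,2.55)--(6,1.9);
\draw[->] (3,-0.5)--(3,-1.2);
\draw[->] (6,-0.5)--(6,-1.2);
\draw[->] (6,4.8)--(6,4.1);
\node at (6,1.3) {$\Omega$: $\ell_1<s<s^*$};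
\node[below] at (0,-2) {$0$};
\node[below] at (0.5,-2) {$\frac18$};
\node[below] at (1,-2) {$\frac14$};
\node[below] at (1.5,-2) {$\frac38$};
\node[below] at (2,-2) {$\frac12$};
\node[below] at (4,-2) {$1$};
\node[below] at (8,-2) {$2$};
\node[below] at (6,-2) {$z$};
\end{tikzpicture}
\caption{The shell at level $n$ in the variables $z$ (horizontal, angular position; $z=0$ is the axis) and $s=\log|x|$ (vertical). The part $z\le1/8$ is shaded. Arrows show the main drifts: outward near the axis, toward the axis for small $z$, inward for larger $z$. Thick arrows, drawn where $\chi(s-n)=1$, have strength of order at least $N_n$. In the range shown, the bump $N_n\chi(s-n)$ is present only between the levels $n$ and $n+1/2$. The window $Q$ is the part $z\le1/8$ of the sphere $s=s^*$.}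
\label{fig:shell}
\end{figure}

\subsection*{Standard facts}

We use the strong maximum principle, the Harnack inequality (for elliptic operators with a zeroth-order term too) and interior estimates \cite{GT}, and the following facts on diffusions \cite[Ch.~2, 4, 7]{Pinsky}. A non-explosive diffusion with smooth elliptic generator is either \emph{recurrent} or \emph{transient}. In the recurrent case it hits every non-empty open set almost surely from every starting point, and all positive harmonic functions are constant. In the transient case $|X(t)|\to\infty$ almost surely, and there is a Green function $G>0$, continuous off the diagonal, with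
\begin{equation}\label{eq:green}
E_x\int_0^\infty F(X(t))\,dt=\int G(x,y)F(y)\,dy
\end{equation}
for bounded $F$ of compact support (both sides absolutely convergent), and $\widetilde LG(x,\cdot)=0$ off $x$. Almost surely $X$ leaves every bounded open set in finite time.

\emph{Non-explosion.} For $s\ge2$,
\[
L(1+s^2)=e^{-2s}(2+2sB)\le e^{-2s}\big(2+2s(d-2+32ds)\big),
\]
which is bounded above, whatever the $N_n$ are. By Khasminskii's test ($1+s^2\to\infty$ as $|x|\to\infty$), $X$ does not explode.

All exit probabilities will be estimated in the same way.

\begin{lemma}[barriers]\label{lem:barrier}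
Let $U$ be open, and let $w$ be of class $C^2$ in a neighborhood of $\overline U$, with $w\ge0$ on $\overline U$, $Lw\le0$ in $U$, and $w\ge1$ on a Borel set $\Gamma\subset\partial U$. If $\tau_U$ is the exit time from $U$, then $P_x(\tau_U<\infty,\ X(\tau_U)\in\Gamma)\le w(x)$ for $x\in U$.
\end{lemma}

\begin{proof}
Stop $X$ also on leaving $\{|x|<k\}$. By It\^o's formula $w$ along the stopped path is a supermartingale. Since $X$ does not explode, letting $k\to\infty$ and using Fatou's lemma gives $w(x)\ge E_xw(X(t\wedge\tau_U))\ge P_x(\tau_U\le t,\ X(\tau_U)\in\Gamma)$. Let $t\to\infty$.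
\end{proof}

\section{Transience: the core retains paths}\label{sec:trans}

In the core the outward drift and the drift to the axis should make it exponentially unlikely, in $s$, to get from the axis to the wall $z=\frac18$. The natural barrier equals $1$ on the wall and $e^{-s/8}$ on the axis.

\begin{lemma}\label{lem:f}
For any $N_n\ge0$, the function $f=e^{s(z-1/8)}$ satisfies $\mathcal Lf\le0$ on $\{s\ge4,\ z\le\frac18\}$.
\end{lemma}

\begin{proof}
There $\kappa=0$ and $\lambda=1$. With $q=z-\frac18\in[-\frac18,0]$, \eqref{eq:z} gives
\begin{align*}
\frac{\mathcal Lf}{f}&=q^2+(d-2+a)q+s(d-1)(1-z)+s^2z(2-z)-N(s)\,s\,z(2-z)\\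
&\le\tfrac1{64}+aq+s(d-1)-(N(s)-s)\,s\,z(2-z),
\end{align*}
and $N(s)\ge ds^2\ge s$.

If $z\le\frac1{16}$, then $q\le-\frac1{16}$, so $aq\le-2ds$. The last term is $\le0$, and the sum is at most $\frac1{64}-2ds+s(d-1)<0$.

If $\frac1{16}\le z\le\frac18$, then $aq\le0$ and $z(2-z)\ge\frac1{16}\cdot\frac{31}{16}=\frac{31}{256}$. Since $N(s)-s\ge s(ds-1)\ge4(4d-1)$,
\[
(N(s)-s)\,z(2-z)\ge\tfrac{31}{64}(4d-1)\ge d-1+\tfrac1{256}.
\]
Multiplying by $s\ge4$ gives $(N(s)-s)\,s\,z(2-z)\ge s(d-1)+\frac1{64}$, so the sum is $\le0$.
\end{proof}

\begin{proposition}\label{prop:trans}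
For any choice of $N_n\ge0$ the diffusion $X$ is transient.
\end{proposition}

\begin{proof}
Let $U=\{s>4,\ z<\frac18\}$ and $W=e^{-(s-4)}+f$. In $U$ we have $B=d-2+a\ge1$, hence $\mathcal Le^{-(s-4)}=(1-B)e^{-(s-4)}\le0$, and $\mathcal LW\le0$ by Lemma~\ref{lem:f}. On $\partial U$ either $s=4$ or $z=\frac18$, so $W\ge1$. By Lemma~\ref{lem:barrier}, the probability of ever leaving $U$ from the point $s=6$, $\omega=e$ is at most $e^{-2}+e^{-3/4}<1$. So with positive probability the open set $\{s<4\}$ is never hit, and $X$ is not recurrent.
\end{proof}

\section{Positive $L$-harmonic functions are constant}\label{sec:liouville}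

\subsection{Reduction to one shell}

Fix $n\ge64$ and suppose that $N_k$ has been chosen for $64\le k<n$. Put
\[
\ell_0=n-\tfrac14,\quad \ell_1=n+\tfrac1{16},\quad \ell_2=n+\tfrac18,\quad s^*=n+\tfrac14,\quad T=\{s=n+\tfrac34\},\quad Q=\{s=s^*,\ z\le\tfrac18\}.
\]
On $\{s\le n\}$ the coefficients of $L$ do not depend on $N_k$ with $k\ge n$. On $\{n+\frac12<s<n+1\}$ they do not depend on any $N_k$. The sphere $T$ is a compact connected subset of the latter region, so by Harnack there is $H_n<\infty$, \emph{independent of all $N_k$}, with
\begin{equation}\label{eq:H}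
\max_Tu\le H_n\min_Tu\qquad\text{for every } u>0 \text{ that is $L$-harmonic in } \{s<n+1\}.
\end{equation}

\begin{proposition}\label{prop:shell}
There is a function $\varepsilon_n(N)$, depending on $n$, $d$ and $N_k$ for $k<n$, with $\varepsilon_n(N)\to0$ as $N\to\infty$, such that if $N_n=N$, then every $u>0$ that is $L$-harmonic in $\{s<n+1\}$ satisfies
\[
\max_{s\le n}u-\min_{s\le n}u\le\varepsilon_n(N)\,\max_Tu .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A}(1), given Proposition~\ref{prop:shell}]
Choose $N_{64},N_{65},\dots$ inductively so that $\varepsilon_n(N_n)H_n\le\frac1n$. Let $u>0$ be $L$-harmonic on $\mathbb R^d$. By the minimum principle and \eqref{eq:H}, $u(0)\ge\min_Tu\ge H_n^{-1}\max_Tu$. So the oscillation of $u$ on $\{s\le n\}$ is at most $\varepsilon_n(N_n)H_nu(0)\le u(0)/n$ for every $n\ge64$. Hence $u$ is constant.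
\end{proof}

This is where (ii) of Section~\ref{sec:toy} is resolved: the growth of $u$ is controlled by $H_n$, which is fixed before $N_n$ is chosen.

The rest of the section proves Proposition~\ref{prop:shell}. Throughout, $n$ and $N_k$, $k<n$, are fixed, $N_n=N$ varies, $u>0$ is $L$-harmonic in $\{s<n+1\}$, and $M=\max_Tu$. By the maximum principle, $0<u\le M$ on $\{s\le n+\frac34\}$. The letter $C$ denotes constants depending only on $n,d$, and ``$N$ large'' means that $N$ exceeds such a constant. Put $\theta=d-1+32d(n+1)$, so that
\begin{equation}\label{eq:theta}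
B\le d-2+a(s)\le\theta-1\qquad\text{for } 2\le s\le n+1,
\end{equation}
independently of $N$.

The plan copies the chain. To learn $u$ on $\{s\le n\}$ we run $X$ until it first reaches the sphere $\{s=s^*\}$. We show that $u$ is almost constant on the window $Q$ (Lemma~\ref{lem:flat}) and that the path arrives in $Q$ with probability close to $1$ (Lemmas~\ref{lem:miss} and~\ref{lem:cycle}).

\subsection{The harmonic function is flat on the window}

Near $Q$ the angular drift contracts distances on the sphere at rate about $N$, because $z$ is convex there. So the squared angular gradient of a harmonic function satisfies a differential inequality with a large zeroth-order term of the good sign, and in the interior it has to be exponentially smaller than on the boundary. On the boundary a crude polynomial bound in $N$ is enough.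

\begin{lemma}\label{lem:flat}
For $N$ large, $|u(p)-u(p')|\le\varepsilon^{(1)}(N)M$ for all $p,p'\in Q$, where $\varepsilon^{(1)}(N)=C(1+N)e^{-\sqrt N/128}\to0$.
\end{lemma}

\begin{proof}
Let $R=\{|s-s^*|<\frac18,\ z<\frac14\}$. On $R$ we have $\frac18<s-n<\frac38$, so $\chi(s-n)=1$, $\kappa=0$, $\lambda=1$, and
\[
\mathcal L=\partial_{ss}+\alpha(s)\partial_s+\Delta_S-N(s)\langle\nabla_Sz,\nabla_S\,\cdot\,\rangle,\qquad 0\le\alpha=d-2+a\le\theta,\quad N(s)\ge N .
\]

\emph{The inequality for the gradient.} Let $v=|\nabla_Su|^2$. Since $\alpha$ and $N(\cdot)$ depend on $s$ only, they commute with $\nabla_S$. We compute $\frac12\mathcal Lv-\langle\nabla_Su,\nabla_S\mathcal Lu\rangle$ term by term: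
\begin{itemize}
\item $\partial_{ss}$ contributes $|\nabla_Su_s|^2$, and $\alpha\partial_s$ contributes $0$;
\item $\Delta_S$ contributes $|\mathrm{Hess}_Su|^2+\mathrm{Ric}(\nabla_Su,\nabla_Su)$ by Bochner's formula, with $\mathrm{Ric}=(d-2)g\ge0$;
\item the last term contributes
\[
-N(s)\,\mathrm{Hess}_Su(\nabla_Sz,\nabla_Su)+N(s)\big[\mathrm{Hess}_Sz(\nabla_Su,\nabla_Su)+\mathrm{Hess}_Su(\nabla_Sz,\nabla_Su)\big]=N(s)(1-z)v .
\]
\end{itemize}
Since $\mathcal Lu=0$ and $1-z\ge\frac34$ in $R$, this yields $\mathcal Lv\ge\frac32Nv$ in $R$.

\emph{A crude bound.} On $\{n\le s\le n+\frac34\}$ the drift of $\mathcal L$ is at most $C(1+N)$ in size. Let $(s_0,\xi_0)$ be a point of $\overline R$, written with $\xi$ in one of finitely many fixed charts of $S^{d-1}$, and rescale: $\hat u(y)=u(s_0+ry_1,\xi_0+ry')$ with $r=c/(1+N)$ and $c\le\frac18$ small, depending only on $d$. As $s_0\in[n+\frac18,n+\frac38]$, the unit ball of $y$ is mapped into $\{n\le s\le n+\frac34\}$, where $0<u\le M$. There $\hat u$ solves an elliptic equation whose leading coefficients are smooth with bounds independent of $N$, and whose drift, multiplied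 by $r$ in the rescaling, is at most $C$. The interior $W^{2,p}$ estimate \cite[Thm.~9.11]{GT} with $p>d$ and Sobolev embedding give $|\nabla\hat u(0)|\le CM$. Hence $v\le C(1+N)^2M^2$ on $\overline R$.

\emph{Comparison.} A driftless diffusion killed at rate of order $N$ crosses a fixed distance with probability of order $e^{-c\sqrt N}$, and the drift in $R$ does not spoil an upper bound of this kind. So put $m=\sqrt N$ and
\[
w=e^{m((s-s^*)^2-1/64)}+e^{m(z-1/4)} .
\]
At each point of $\partial R$ at least one of the two exponents is $0$, so $w\ge1$ there. Applying $\mathcal L$ to the first and to the second summand and dividing by it gives, respectively, at most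
\[
\tfrac{m^2}{16}+2m+\tfrac{\theta m}4
\quad\text{and}\quad
m^2z(2-z)+m(d-1)(1-z)-N(s)\,m\,z(2-z)\le m^2+(d-1)m .
\]
Both are $\le\frac32N$ for $N$ large, so $\mathcal Lw\le\frac32Nw$ in $R$. Let $K=C(1+N)^2M^2$ be the crude bound. Then $(\mathcal L-\frac32N)(v-Kw)\ge0$ in $R$ and $v-Kw\le0$ on $\partial R$, so $v\le Kw$ in $R$ by the maximum principle.

On $Q$ we have $w\le e^{-m/64}+e^{-m/8}\le2e^{-m/64}$. Any two points of the cap $\{z\le\frac18\}$ are joined inside it, through $e$, by a path of length at most $2\arccos\frac78\le2$. Integrating $|\nabla_Su|=\sqrt v$ along this path proves the lemma.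
\end{proof}

\subsection{A single attempt rarely misses the window}

Let $\Omega=\{\ell_1<s<s^*\}$. There $\frac1{16}<s-n<\frac14$, so $\chi(s-n)=1$ and $N(s)\ge N$. To reach $\{s=s^*\}$ with $z>\frac18$, a path starting at level $\ell_2$ has to travel a fixed distance against a drift of order $N$: against the inward drift if $z\ge\frac38$, or against the angular drift if $\frac1{16}\le z\le\frac38$. This should cost a factor $e^{-cN}$, and we use a barrier of this size, with exponent linear in $z$ and $s$.

\begin{lemma}\label{lem:miss}
There is $\varepsilon^{(2)}(N)\to0$, depending only on $n,d$ and $N$, such that for $N$ large and all $\omega\in S^{d-1}$,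
\[
P_{(\ell_2,\omega)}\big(X\text{ exits }\Omega\text{ in }\{s=s^*\}\setminus Q\big)\le\varepsilon^{(2)}(N).
\]
\end{lemma}

\begin{proof}
Let $\mu=10^{-5}N$ and $w_1=\exp\big(\mu[z-\frac18+32(s-s^*)]\big)$. By \eqref{eq:z},
\[
\frac{\mathcal Lw_1}{w_1}=\mu^2\big(1024+z(2-z)\big)+\mu\big[32B+(d-1)(1-z)-N(s)\lambda(z)z(2-z)\big].
\]
Consider three ranges of $z$ in $\Omega$.
\begin{itemize}
\item $z\ge\frac38$. Here $B=d-2-N(s)\le d-2-N$, and the quotient is at most $\mu[1025\mu+32(d-2)+(d-1)-32N]\le0$ for $N$ large, as $1025\mu\le\frac1{50}N$.
\item $\frac1{16}\le z\le\frac38$. Here $\lambda=1$, $z(2-z)\ge\frac{31}{256}$ and $B\le\theta$, so the quotient is at most $\mu[1025\mu+32\theta+(d-1)-\frac{31}{256}N]\le0$ for $N$ large.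
\item $z<\frac1{16}$. Here $w_1$ need not be a supersolution, but it is tiny: $w_1\le e^{-\mu/16}$. The quotient is at most $P(\mu)=1025\mu^2+(32\theta+d-1)\mu$, so $\mathcal Lw_1\le P(\mu)e^{-\mu/16}$.
\end{itemize}
To repair the last range, let $k(s)=\theta^{-1}e^{\theta}\big(1-e^{-\theta(s-n)}\big)$. In $\Omega$ we have $0\le k\le C$ and, by \eqref{eq:theta}, $\mathcal Lk=e^{\theta-\theta(s-n)}(B-\theta)\le-1$. So $w=w_1+P(\mu)e^{-\mu/16}k$ is nonnegative with $\mathcal Lw\le0$ in $\Omega$, and $w\ge w_1\ge1$ on $\{s=s^*,\ z\ge\frac18\}$. At $s=\ell_2$ the exponent of $w_1$ is at most $\mu(\frac{15}8-4)\le-2\mu$; the factor $32$ was chosen to make this negative for every $z\le2$. Lemma~\ref{lem:barrier} gives the claim with $\varepsilon^{(2)}(N)=e^{-2\mu}+CP(\mu)e^{-\mu/16}$.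
\end{proof}

\subsection{Repeated attempts}

An attempt may also fail by returning to level $\ell_1$, and then there is another one. The chance of a bad arrival per attempt is at most $\varepsilon^{(2)}$. To conclude we need that each attempt arrives in $Q$ with a probability bounded below \emph{independently of $N$}. For this we let the path first go back to level $\ell_0<n$, then reach level $n$ near the axis, and then go up the core. Below level $n$ the diffusion does not feel $N$, and on the other two pieces the estimates are uniform in $N$.

Let $\sigma$ be the hitting time of $\{s=s^*\}$; it is a.s.\ finite for starting points with $s\le s^*$.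

\begin{lemma}\label{lem:cycle}
There is $c_0>0$, depending on $n$, $d$ and $N_k$ for $k<n$ but not on $N$, such that for $N$ large
\[
\bar\beta:=\sup\big\{P_x(X(\sigma)\notin Q):\ s(x)\le\ell_1\big\}\le\varepsilon^{(2)}(N)/c_0 .
\]
\end{lemma}

\begin{proof}
For $s(x)\le\ell_1$, let $\zeta$ be the first exit time from $\Omega$ after the first hit of $\{s=\ell_2\}$. Either $\zeta=\sigma$ or $s(X(\zeta))=\ell_1$. By the strong Markov property and Lemma~\ref{lem:miss},
\[
P_x(X(\sigma)\notin Q)\le\varepsilon^{(2)}+P_x\big(s(X(\zeta))=\ell_1\big)\,\bar\beta\le\varepsilon^{(2)}+\big(1-P_x(X(\zeta)\in Q)\big)\,\bar\beta .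
\]
If $P_x(X(\zeta)\in Q)\ge c_0$ for all such $x$, then $\bar\beta\le\varepsilon^{(2)}+(1-c_0)\bar\beta$, which is the claim. We find $c_0$ by following a path through three successive events.

\emph{(a) From $s(x)\le\ell_1$, $X$ hits $\{s=\ell_0\}$ before $\{s=\ell_2\}$ with probability at least $c_1=c_1(n,d)>0$.} If $s(x)\le\ell_0$ this has probability one. Otherwise let
$g(s)=(1-e^{-\theta(s-\ell_0)})/(1-e^{-\theta(\ell_2-\ell_0)})$. It is nonnegative and increasing on $[\ell_0,\ell_2]$ with $g(\ell_2)=1$, and $\mathcal Lg$ is a positive multiple of $(B-\theta)e^{-\theta(s-\ell_0)}\le0$. By Lemma~\ref{lem:barrier}, $\ell_2$ is reached first with probability at most $g(s(x))\le g(\ell_1)=:1-c_1<1$.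

\emph{(b) From any point of $\{s=\ell_0\}$, the first hit of $\{s=n\}$ lies in $\{z<\frac1{16}\}$ with probability at least $c_2>0$.} This probability is a harmonic function in $\{s<n\}$ that is nonnegative and tends to $1$ at the points of $\{s=n,\ z<\frac1{16}\}$. So it is positive by the strong maximum principle, and we let $c_2$ be its minimum over the compact set $\{s=\ell_0\}$. In $\{s<n\}$ the coefficients do not depend on $N$, hence neither does $c_2$.

\emph{(c) From $(n,\omega)$ with $z(\omega)<\frac1{16}$, with probability at least $1-3e^{-4}$ the path reaches $\{s=s^*\}$ while staying in $\{z<\frac18\}$ before that time and, after first hitting $\ell_2$, does not return to $\ell_1$ before reaching $s^*$.} Let $V=\{n-\frac1{16}<s<s^*,\ z<\frac18\}$. In $V$ we have $B=d-2+a\ge64$, so $\mathcal Le^{-64(s-c)}=64(64-B)e^{-64(s-c)}\le0$ for every constant $c$, and $\mathcal Lf\le0$ for the function $f$ of Lemma~\ref{lem:f}. The barrier $e^{-64(s-n+1/16)}+f$ is at least $1$ on the parts $s=n-\frac1{16}$ and $z=\frac18$ of $\partial V$. So the probability of leaving $V$ through one of these parts is at most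
\[
e^{-64/16}+e^{n(1/16-1/8)}=e^{-4}+e^{-n/16}\le2e^{-4},
\]
as $n\ge64$. In addition, from a point with $s=\ell_2$, $z<\frac18$, the barrier $e^{-64(s-\ell_1)}$ shows that $\{\ell_1<s<s^*,\ z<\frac18\}$ is left through $\{s=\ell_1\}$ with probability at most $e^{-64/16}=e^{-4}$. Outside these exceptional events the path does what is claimed.

If (a), (b), (c) occur one after the other, then the path first hits $\ell_2$ during (c), inside the core, and $X(\zeta)\in Q$. So $c_0=c_1c_2(1-3e^{-4})$ works.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:shell}]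
Fix $p_0\in Q$ and let $N$ be large. If $s(x)\le n$, then $u(x)=E_xu(X(\sigma))$, because $u$ is bounded on $\{s\le s^*\}$ and harmonic in $\{s<n+1\}$. If $X(\sigma)\in Q$, then $|u(X(\sigma))-u(p_0)|\le\varepsilon^{(1)}M$ by Lemma~\ref{lem:flat}; otherwise this difference is at most $M$. Hence $|u(x)-u(p_0)|\le(\varepsilon^{(1)}+\bar\beta)M$. By Lemma~\ref{lem:cycle} we may take $\varepsilon_n(N)=2(\varepsilon^{(1)}(N)+\varepsilon^{(2)}(N)/c_0)$ for $N$ large, and $\varepsilon_n(N)=1$ otherwise, which is allowed since $0<u\le M$ on $\{s\le n\}$.
\end{proof}

\section{The adjoint has many positive solutions}\label{sec:adjoint}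

From now on the $N_n$ are fixed as above. In fact this section works for any $N_n\ge0$: about the size of $N$ it uses only that $N(s)\ge ds^2$ for $s\ge2$, and $X$ is non-explosive and transient for any $N_n\ge0$.

\subsection{The lanes do not mix}

Let $J\ge2$. Choose distinct $\omega_1,\dots,\omega_J\in\{z>1\}$ with disjoint closed neighborhoods $K_j\subset\{z>1\}$ in $S^{d-1}$, and $\psi_j\in C^\infty(S^{d-1};[0,1])$ with $\psi_j(\omega_j)=0$ and $\psi_j=1$ off the interior of $K_j$. Let $C_0=\max_j\|\Delta_S\psi_j\|_\infty$, and take $s_1\ge2$ with $C_0/s_1\le\frac14$. Let $D=\{s>s_1\}$, an exterior domain, and $\tau=\tau_D$.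

\begin{lemma}\label{lem:lane}
For all $s>s_1$ and all $j$: $P_{(s,\omega_j)}\big(\tau<\infty,\ X(\tau)\in\{s_1\}\times K_j\big)\ge\frac34$.
\end{lemma}

\begin{proof}
On $\{z>1,\ s\ge2\}$ we have $\kappa=1$ and $\lambda=0$, so $\mathcal L=\partial_{ss}+\Delta_S-(N(s)-d+2)\partial_s$, where $N(s)-d+2\ge ds^2-(d-2)\ge s^2$. A descent from $s=\infty$ at speed at least $s^2$ takes bounded time, and $-1/s$ is the corresponding bounded barrier:
\[
\mathcal L\Big(-\frac1s\Big)=-\frac2{s^3}-\frac{N(s)-d+2}{s^2}\le-1 .
\]
Hence $w=\psi_j+C_0\big(\frac1{s_1}-\frac1s\big)$ satisfies $\mathcal Lw\le C_0-C_0=0$ in $\{s>s_1\}\times\mathrm{int}\,K_j$. It is nonnegative for $s\ge s_1$, and $w\ge1$ on the lateral boundary, which is contained in $\{s\ge s_1\}\times\partial K_j$. By Lemma~\ref{lem:barrier}, the path from $(s,\omega_j)$ leaves through the lateral boundary with probability at most $w(s,\omega_j)\le C_0/s_1\le\frac14$.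

For $R>s$ the bounded set $\{s_1<s<R\}\times\mathrm{int}\,K_j$ is left in finite time. Since $\mathcal L s=B\le0$ there and $s>0$, the barrier $s/R$ shows that level $R$ is reached before any other exit with probability at most $s/R$. Letting $R\to\infty$, the path leaves through $\{s_1\}\times K_j$ with probability at least $1-\frac14$.
\end{proof}

\subsection{The harmonic measure boundary is not trivial}

Let $x^j_n=e^n\omega_j$. Since $h\le1$, Lemma~\ref{lem:lane} gives $\mu^h_{x_n^j}(\{s_1\}\times K_j)\ge\frac34$ for $n>s_1$. As $\partial D$ is compact, subsequences of $(\mu^h_{x_n^i})_n$ and $(\mu^h_{x_n^j})_n$ converge weakly. The limits are probability measures that give mass at least $\frac34$ to the closed sets $\{s_1\}\times K_i$ and $\{s_1\}\times K_j$, respectively, and these sets are disjoint for $i\ne j$. So the limits differ, and the harmonic measure boundary at infinity for $L^h$ is not trivial. By Theorem~1 of \cite{MB} the Martin boundary of $\widetilde L$ is not trivial; with Section~\ref{sec:liouville}, this already disproves the conjecture. The next argument does not use that theorem and gives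 more.

\subsection{$J$ independent solutions}

The natural candidates are limits of $G(x_n^i,\cdot)$ as $n\to\infty$: they describe the process coming in along lane $i$. To see that they are independent we need test functions $F_j$ that detect the lane of arrival, and we obtain them from hitting probabilities.

Choose $\varphi_j\in C(\partial D;[0,1])$ with disjoint supports and $\varphi_j=1$ on $\{s_1\}\times K_j$. Put $\Phi_j(x)=E_x[\varphi_j(X(\tau));\,\tau<\infty]$. This function is $L$-harmonic in $D$ and $0\le\Phi_j\le h$, where $h(x)=P_x(\tau<\infty)$. By Lemma~\ref{lem:lane}, and since $\sum_{j\ne i}\varphi_j$ is at most $1$ and vanishes on $\{s_1\}\times K_i$,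
\begin{equation}\label{eq:dd}
\Phi_i(x_n^i)\ge\tfrac34,\qquad \sum_{j\ne i}\Phi_j(x_n^i)\le\tfrac14\qquad(n>s_1).
\end{equation}
Let $\eta=\eta(s)$ be smooth with values in $[0,1]$, $\eta=0$ for $s\le s_1+1$ and $\eta=1$ for $s\ge s_1+2$. Then $\eta\Phi_j$ (extended by $0$) is a bounded $C^\infty$ function on $\mathbb R^d$, and $F_j=-L(\eta\Phi_j)\in C_c^\infty(\mathbb R^d)$. By It\^o's formula and non-explosion,
\[
(\eta\Phi_j)(x)=E_x(\eta\Phi_j)(X(t))+E_x\int_0^tF_j(X(r))\,dr .
\]
Moreover, by transience,
\[
0\le E_x(\eta\Phi_j)(X(t))\le E_x\big[h(X(t));\,X(t)\in D\big]\le P_x\big(s(X(r))\le s_1\text{ for some }r\ge t\big)\longrightarrow0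
\]
as $t\to\infty$. With \eqref{eq:green} this gives
\begin{equation}\label{eq:rep}
(\eta\Phi_j)(x)=\int G(x,y)F_j(y)\,dy .
\end{equation}

Now let $v_n^i=G(x_n^i,\cdot)$, a positive solution of $\widetilde Lv=0$ off $x_n^i$. For $x\in D$ the strong Markov property at $\tau$, applied to \eqref{eq:green} with $F$ concentrated near $0$, and the continuity of $G$ off the diagonal give $G(x,0)=E_x[G(X(\tau),0);\tau<\infty]$. Hence $v_n^i(0)\le\max_{\partial D}G(\cdot,0)<\infty$ for $n>s_1$. By Harnack's inequality for $\widetilde L$, on each ball the $v_n^i$ with $n$ large are bounded uniformly in $n$. By elliptic estimates there is a subsequence, common to $i=1,\dots,J$, along which $v_n^i\to v^i\ge0$ locally uniformly on $\mathbb R^d$, with $\widetilde Lv^i=0$. By \eqref{eq:rep}, and since $\eta(x_n^i)=1$ for $n\ge s_1+2$,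
\[
m_{ij}:=\int v^iF_j\,dy=\lim\int G(x_n^i,y)F_j(y)\,dy=\lim\Phi_j(x_n^i)\ge0 ,
\]
the limits being along the subsequence, and by \eqref{eq:dd} $m_{ii}\ge\frac34>\frac14\ge\sum_{j\ne i}m_{ij}$. The matrix $(m_{ij})$ is strictly diagonally dominant, hence nonsingular. If $\sum_ic_iv^i=0$, then $\sum_ic_im_{ij}=0$ for all $j$, so all $c_i=0$. Thus $v^1,\dots,v^J$ are linearly independent. Being nonzero and nonnegative, they are positive by Harnack.

Since $J$ is arbitrary, the positive solutions of $\widetilde Lv=0$ span an infinite-dimensional space. By the Martin representation theorem every positive solution is an integral of Martin kernels over the Martin boundary; if the boundary had only $k$ points, the positive solutions would span a space of dimension at most $k$. So the Martin boundary of $\widetilde L$ is infinite. This completes the proof of Theorem~\ref{thm:A}.\qed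

\section{The other implication}\label{sec:B}

To interchange the roles of $L$ and $\widetilde L$ we would like to use $\widetilde L$ itself as a generator, but in general it has a zeroth-order term. Conjugating by a positive solution removes this term. A further positive factor, that is, a time change, prevents explosion. Neither step affects what we need to know about positive solutions.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $L=\Delta+b\cdot\nabla$ be as in Theorem~\ref{thm:A}, and fix $v>0$ with $\widetilde Lv=0$. Since $\widetilde Lf=\Delta f-\nabla\cdot(bf)$,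
\[
v^{-1}\widetilde L(vf)=\Delta f+\hat b\cdot\nabla f,\qquad \hat b=-b+2\,\frac{\nabla v}{v},
\]
the zeroth-order coefficient being $v^{-1}\widetilde Lv=0$. Let $\varrho=(1+|\hat b|^2)^{-1/2}$, which is smooth and positive with $\varrho\le1$ and $\varrho|\hat b|\le1$, and put
\[
\widehat Lf=\varrho\,v^{-1}\widetilde L(vf)=\varrho\,(\Delta+\hat b\cdot\nabla)f .
\]
This operator is elliptic with smooth bounded coefficients. Since $\widehat L(1+|x|^2)=\varrho(2d+2\,\hat b\cdot x)\le2d+2|x|\le(2d+1)(1+|x|^2)$, its diffusion does not explode by Khasminskii's test.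

The positive $\widehat L$-harmonic functions are exactly the functions $g/v$ with $g>0$ and $\widetilde Lg=0$. By Theorem~\ref{thm:A}(2) there are infinitely many linearly independent ones. In particular there are non-constant ones, so the diffusion is not recurrent; hence it is transient.

For test functions $f,g$,
\[
\int(\widehat Lf)\,g\,dx=\int\frac{\varrho g}{v}\,\widetilde L(vf)\,dx=\int vf\,L\Big(\frac{\varrho g}{v}\Big)dx ,
\]
so the adjoint of $\widehat L$ is $g\mapsto vL(\varrho g/v)$. If $g>0$ is a solution of the adjoint equation, then $\varrho g/v$ is a positive $L$-harmonic function, hence constant by Theorem~\ref{thm:A}(1). So all positive solutions are multiples of $v/\varrho$, and the Martin boundary of the adjoint is trivial.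
\end{proof}

By Theorem~1 of \cite{MB}, the harmonic measure boundary at infinity for $\widehat L^h$ is then trivial as well, although the Martin boundary of $\widehat L$ is infinite by the Martin representation theorem.

\begin{thebibliography}{9}

\bibitem{GT}
Gilbarg and Trudinger (maximum principle, Harnack inequality, interior gradient estimates; Theorem~9.11).

\bibitem{MB}
\emph{A New Approach To The Martin Boundary Via Diffusions Conditioned To Hit A Compact Set}, doi:10.1214/aop/1176989411,
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.1214%2Faop%2F1176989411&isResultClick=True}.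

\bibitem{Pinsky}
Pinsky, \emph{Positive Harmonic Functions and Diffusion}, Chapters 2, 4, 7.

\end{thebibliography}

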